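\title{Inner functions and compact perturbations of Toeplitz operators on the ball}

\begin{abstract}
We show that a bounded operator $X$ on the Hardy space $H^2(\mathbb B_d)$ of the unit ball of $\mathbb C^d$ is the sum of a Toeplitz operator and a compact operator if and only if $T_\theta^*XT_\theta-X$ is compact for every inner function $\theta$ on $\mathbb B_d$. For $d=1$ this is a theorem of J.~Xia. The proof rests on a theorem about shifts of arbitrary multiplicity, which we obtain from the Baire category theorem and an explicit family of finite Blaschke products. The only deep fact about the ball that is used is the existence of one nonconstant inner function. We also show that a much smaller family of test functions suffices, and that no countable family does.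
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $d\ge1$, let $\mathbb B_d$ be the open unit ball of $\mathbb C^d$, and let $\sigma$ be the normalized surface measure on the sphere $\partial\mathbb B_d$. The Hardy space $H^2(\mathbb B_d)$ is identified, via radial boundary values, with a closed subspace of $L^2(\sigma)$; let $P$ be the orthogonal projection onto it. For $f\in L^\infty(\sigma)$ the \emph{Toeplitz operator} with symbol $f$ is $T_fh=P(fh)$, $h\in H^2(\mathbb B_d)$. An \emph{inner function} is a bounded holomorphic function $\theta$ on $\mathbb B_d$ whose radial boundary values satisfy $|\theta|=1$ almost everywhere; unimodular constants are allowed. How can one recognize the operators of the form $T_f+K$ with $K$ compact?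

If $\theta$ is inner, then $T_\theta$ is multiplication by $\theta$, an isometry of $H^2(\mathbb B_d)$ onto $\theta H^2(\mathbb B_d)$, and $T_\theta^*XT_\theta$ is the compression of $X$ to this subspace, carried back to the whole space. A Toeplitz operator is not changed by this procedure:
\begin{equation}\label{eq:toeplitz-fixed}
\langle T_\theta^*T_fT_\theta g,h\rangle=\int f\,|\theta|^2g\bar h\,d\sigma=\langle T_fg,h\rangle .
\end{equation}
Hence $T_\theta^*XT_\theta-X=T_\theta^*KT_\theta-K$ is compact whenever $X=T_f+K$. On the disc $\mathbb D=\mathbb B_1$ a single inner function characterizes Toeplitz operators. With $S=T_z$, the equation $S^*YS=Y$ says that the matrix $(\langle Yz^l,z^j\rangle)_{j,l}$ is constant along diagonals, and this forces $Y=T_f$ (Lemma~\ref{lem:toeplitz} below contains a proof). The first guess is therefore that $X$ is Toeplitz plus compact as soon as $S^*XS-X$ is compact. This is false, and a diagonal operator shows it (Example~\ref{ex:diagonal}). The correct statement on the disc is a theorem of J.~Xia, which answers a question of R.~Douglas: $X\in B(H^2(\mathbb D))$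 is Toeplitz plus compact if and only if $T_\theta^*XT_\theta-X$ is compact for \emph{every} inner function $\theta$.

The problem, posed in \cite{thesis}, is whether the same holds on $\mathbb B_d$ for $d\ge2$. There the coordinate functions are not inner, since $|z_j|<1$ almost everywhere on the sphere, so no obvious function takes the place of $z$. If only constants were inner, the condition would say nothing. That nonconstant inner functions exist on $\mathbb B_d$ is a theorem of Aleksandrov \cite{Aleksandrov} and L{\o}w \cite{Low}. It is the only deep input we need, and the answer is yes.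

\begin{theorem}\label{thm:main}
Let $d\ge1$ and $X\in B(H^2(\mathbb B_d))$. Then $X=T_f+K$ with $f\in L^\infty(\sigma)$ and $K$ compact if and only if $T_\theta^*XT_\theta-X$ is compact for every inner function $\theta$ on $\mathbb B_d$. Moreover, $f$ and $K$ are unique, and $\|f\|_\infty\le\|X\|_e:=\inf\{\|X+C\|:C\text{ compact}\}$.
\end{theorem}

The analytic core of the proof is a theorem in one variable with vector values. For a Hilbert space $E$, let $H^2(\mathbb D;E)$ be the space of power series $\sum_{n\ge0}z^ne_n$ with $e_n\in E$ and $\sum\|e_n\|^2<\infty$.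

\begin{theorem}\label{thm:shift}
Let $E$ be a separable Hilbert space, $H=H^2(\mathbb D;E)$, $M_\varphi$ the operator of multiplication by $\varphi\in H^\infty(\mathbb D)$ on $H$, and $S=M_z$. For $X\in B(H)$ the following are equivalent:
\begin{enumerate}
\item[(a)] $M_\varphi^*XM_\varphi-X$ is compact for every inner function $\varphi$ on $\mathbb D$;
\item[(b)] $X=Y+K$ with $S^*YS=Y$ and $K$ compact.
\end{enumerate}
\end{theorem}

By the Wold decomposition, recalled in Section~\ref{sec:prelim}, this is a statement about arbitrary pure isometries. We apply it to $T_\theta$ for one nonconstant inner function $\theta$ on the ball. Few other inner functions are then needed. Write $L_f$ for multiplication by $f\in L^\infty(\sigma)$ on $L^2(\sigma)$, and say that a set $\mathcal C$ of inner functions \emph{generates $L^\infty(\sigma)$} if the von Neumann algebra generated by $\{L_\psi:\psi\in\mathcal C\}$ is $\{L_f:f\in L^\infty(\sigma)\}$.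

\begin{theorem}\label{thm:small}
Let $\theta$ be a nonconstant inner function on $\mathbb B_d$, and let $\mathcal C$ be a set of inner functions that generates $L^\infty(\sigma)$. Such sets $\mathcal C$ exist, even countable ones. Then $X\in B(H^2(\mathbb B_d))$ has the form $T_f+K$ with $f\in L^\infty(\sigma)$ and $K$ compact if and only if $T_\eta^*XT_\eta-X$ is compact for all
\[
\eta\in\{\varphi\circ\theta:\varphi\text{ inner on }\mathbb D\}\cup\mathcal C .
\]
\end{theorem}

The first part of this test family is uncountable, and some uncountable part is unavoidable.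

\begin{theorem}\label{thm:countable}
Let $d\ge1$ and let $\mathcal C$ be a countable, or sup-norm separable, set of inner functions on $\mathbb B_d$. There is an operator $X\ge0$ on $H^2(\mathbb B_d)$ such that $XT_\psi-T_\psi X$ and $T_\psi^*XT_\psi-X$ are compact for all $\psi\in\mathcal C$, but $X$ is not of the form $T_f+K$ with $f\in L^\infty(\sigma)$ and $K$ compact.
\end{theorem}

Section~\ref{sec:diagonal} treats diagonal operators on $H^2(\mathbb D)$, where both the obstruction and the method can be seen by hand. Section~\ref{sec:shift} proves Theorem~\ref{thm:shift}. Sections~\ref{sec:ball} and~\ref{sec:main} transfer it to the ball and prove Theorems~\ref{thm:main} and~\ref{thm:small}; for $d=1$ and $\theta=z$ they give a proof of Xia's theorem. Section~\ref{sec:countable} proves Theorem~\ref{thm:countable}.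

\section{Hardy spaces and three operator lemmas}\label{sec:prelim}

All Hilbert spaces are separable, $m$ is normalized Lebesgue measure on the circle $\mathbb T$, and SOT stands for the strong operator topology.

\subsection*{Hardy spaces}
The space $H^2(\mathbb B_d)$ consists of the holomorphic functions $h$ on $\mathbb B_d$ with $\sup_{r<1}\int|h(r\zeta)|^2d\sigma(\zeta)<\infty$. For such $h$ the radial limit $h^*(\zeta)=\lim_{r\to1}h(r\zeta)$ exists almost everywhere, the dilates $h_r(\zeta)=h(r\zeta)$ converge to $h^*$ in $L^2(\sigma)$, and $h\mapsto h^*$ is an isometry onto a closed subspace of $L^2(\sigma)$. Point evaluations are continuous, $|h(z)|\le c_z\|h\|$, and $h(0)=\int h^*d\sigma$. We drop the star unless it helps. These facts give a way to identify boundary functions: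
\begin{equation}\label{eq:boundary}
\begin{gathered}
\text{if }g_n\in H^2(\mathbb B_d),\ g_n\to g\text{ pointwise on }\mathbb B_d,\text{ and }g_n^*\to G\text{ in }L^2(\sigma),\\
\text{then }g\in H^2(\mathbb B_d)\text{ and }g^*=G .
\end{gathered}
\end{equation}
Indeed, $G=h^*$ for some $h\in H^2(\mathbb B_d)$, and $g_n(z)\to h(z)$ for each $z$. If $\psi$ is bounded and holomorphic, then $T_\psi h=\psi h$; such operators commute with each other. Always $\|T_f\|\le\|f\|_\infty$.

The space $H^2(\mathbb D;E)$ is the subspace of $L^2(\mathbb T;E)$ of functions whose negative Fourier coefficients vanish. We write $L_f$ also for multiplication by $f\in L^\infty(m)$ on $L^2(\mathbb T;E)$, so that $M_\varphi$ is the restriction of $L_\varphi$, and $M_\varphi^*h$ is the projection of $\bar\varphi h$ onto $H^2(\mathbb D;E)$.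

\subsection*{Pure isometries}
An isometry $V$ on a Hilbert space $H$ is \emph{pure} if $\bigcap_nV^nH=\{0\}$. Put $E=\ker V^*=H\ominus VH$. Then $V^nH\ominus V^{n+1}H=V^nE$, so $H=\bigoplus_{n\ge0}V^nE$ when $V$ is pure, and $W(\sum z^ne_n)=\sum V^ne_n$ is a unitary $H^2(\mathbb D;E)\to H$ with $WSW^*=V$. This is the Wold decomposition.

\begin{lemma}\label{lem:sot}
Let $\mu$ be a probability measure and let $f_n,f\in L^\infty(\mu)$ satisfy $\sup_n\|f_n\|_\infty<\infty$ and $f_n\to f$ in $L^2(\mu)$. Then $L_{f_n}\to L_f$ and $L_{f_n}^*\to L_f^*$ in SOT on $L^2(\mu;E)$. The same holds for the compressions of these operators to a closed subspace.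
\end{lemma}

\begin{proof}
For bounded $u$ we have $\|(f_n-f)u\|\le\|u\|_\infty\|f_n-f\|_2\to0$. Bounded functions are dense and the operators are uniformly bounded, so $L_{f_n}\to L_f$ in SOT. Apply this to $\bar f_n$, and then compose with the projection onto the subspace.
\end{proof}

\begin{lemma}\label{lem:compact}
Let $K$ be a compact operator on $H$.
\begin{enumerate}
\item[(i)] If $A_n\to A$ in SOT, then $\|A_nK-AK\|\to0$.
\item[(ii)] If $V$ is a pure isometry, then $\|V^{*n}K\|\to0$ and $\|KV^n\|\to0$. In particular, $V^*KV=K$ implies $K=0$.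
\end{enumerate}
\end{lemma}

\begin{proof}
(i) The $A_n$ are uniformly bounded, so they converge uniformly on the compact closure of the image of the unit ball under $K$. (ii) The projections $V^nV^{*n}$ onto $V^nH$ decrease to the projection onto $\bigcap_nV^nH=\{0\}$, so $\|V^{*n}h\|=\|V^nV^{*n}h\|\to0$. Now use (i) and $\|KV^n\|=\|V^{*n}K^*\|$. If $V^*KV=K$, then $\|K\|=\|V^{*n}KV^n\|\to0$.
\end{proof}

The third lemma turns equations of the type $S^*YS=Y$ into commutation relations on a larger space.

\begin{lemma}\label{lem:lift}
Let $H$ be a closed subspace of a Hilbert space $\mathcal L$, and let $\Sigma\ni1$ be a commutative semigroup of unitaries on $\mathcal L$ with $UH\subset H$ for $U\in\Sigma$. Then $D=\bigcup_{U\in\Sigma}U^*H$ is a linear subspace. Suppose that $D$ is dense in $\mathcal L$ and that $Y\in B(H)$ satisfies $\langle YUg,Uh\rangle=\langle Yg,h\rangle$ for all $U\in\Sigma$ and $g,h\in H$. Then there is exactly one $\hat Y\in B(\mathcal L)$ that commutes with $\Sigma$ and satisfies $\langle\hat Yg,h\rangle=\langle Yg,h\rangle$ for $g,h\in H$. Moreover $\|\hat Y\|\le\|Y\|$.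
\end{lemma}

\begin{proof}
Since $U_1^*g=(U_1U_2)^*U_2g$ and $U_2^*h=(U_1U_2)^*U_1h$, any two elements of $D$ can be written as $U^*g$ and $U^*h$ with the same $U\in\Sigma$ and $g,h\in H$. So $D$ is a subspace. An operator $\hat Y$ as in the statement must satisfy
\begin{equation}\label{eq:lift}
\langle\hat YU^*g,U^*h\rangle=\langle U\hat YU^*g,h\rangle=\langle Yg,h\rangle ,
\end{equation}
which proves uniqueness. For existence, put $B(U^*g,U^*h)=\langle Yg,h\rangle$. If $U_1^*g=U_2^*g'$ and $U_1^*h=U_2^*h'$, then $U_2g=U_1g'$ and $U_2h=U_1h'$, hence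
\[
\langle Yg,h\rangle=\langle YU_2g,U_2h\rangle=\langle YU_1g',U_1h'\rangle=\langle Yg',h'\rangle .
\]
Thus $B$ is a well-defined sesquilinear form on $D$ with $|B(x,y)|\le\|Y\|\|x\|\|y\|$, and it is given by an operator $\hat Y$ on $\mathcal L$ with $\|\hat Y\|\le\|Y\|$. For $U_1\in\Sigma$ we have $B(U_1^*U^*g,U_1^*U^*h)=\langle Yg,h\rangle=B(U^*g,U^*h)$, that is, $U_1\hat YU_1^*=\hat Y$.
\end{proof}

\section{Diagonal operators on the disc}\label{sec:diagonal}

In the setting of Theorem~\ref{thm:shift} we write, here and in the next section,
\[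
K_\varphi=M_\varphi^*XM_\varphi-X\qquad(\varphi\text{ inner on }\mathbb D).
\]

\begin{example}\label{ex:diagonal}
Let $E=\mathbb C$, let $(x_n)_{n\ge0}$ be a bounded sequence, and let $Xz^n=x_nz^n$. Then $X$ is Toeplitz plus compact if and only if $(x_n)$ converges. Indeed, if $x_n\to c$, then $X-T_c$ is compact; and if $X=T_f+K$, then $x_n=\langle Xz^n,z^n\rangle=\int f\,dm+\langle KS^n1,S^n1\rangle\to\int f\,dm$ by Lemma~\ref{lem:compact}(ii). On the other hand, $K_z$ is diagonal with entries $x_{n+1}-x_n$, so it is compact if and only if $x_{n+1}-x_n\to0$. The sequence $x_n=\sin\sqrt n$ has this property, and $\limsup x_n=1$, $\liminf x_n=-1$, because $\sqrt n$ is unbounded with increments tending to $0$.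

This $X$ passes many more tests. The commutator $[X,S]=XS-SX$ maps $z^n$ to $(x_{n+1}-x_n)z^{n+1}$, so it is compact. Hence $[X,M_\varphi]$ is compact for every polynomial $\varphi$ and for every uniform limit of polynomials. In particular $K_\varphi=M_\varphi^*[X,M_\varphi]$ is compact for every finite Blaschke product $\varphi$, that is, for every rational inner function.
\end{example}

Let us see how condition (a) of Theorem~\ref{thm:shift} forces a diagonal sequence $(x_n)$ to converge. The functions $z^k$ give $x_{n+k}-x_n\to0$ for each fixed $k$. Convergence means that this holds \emph{uniformly in $k$}. So we need a source of uniformity, and the Baire category theorem supplies one, but only near the constant function $1$.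

\begin{proposition}\label{prop:baire}
Let $X\in B(H^2(\mathbb D;E))$ satisfy condition \textup{(a)} of Theorem~\ref{thm:shift}. For every $\varepsilon>0$ there is $\delta>0$ such that $\|K_\psi\|\le\varepsilon$ for every inner function $\psi$ with $\|\psi-1\|_{L^2(m)}<\delta$.
\end{proposition}

The proof is in Section~\ref{sec:shift}. The functions $z^k$ are not close to $1$, so the proposition does not apply to them. But closeness in $L^2$ leaves an inner function free on a short arc. We therefore look for inner functions that are close to $1$ on most of the circle and behave like $z^k$ near the point $1$, with all estimates independent of $k$.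

\begin{lemma}\label{lem:test}
Let $s>0$ and $C_s=1+4(s+4)/s^2$. For $k\ge1$ the function
\[
\beta_k(z)=\frac{sz^{k+1}+(1-z)(1-z^k)}{s+(1-z)(1-z^k)}
\]
is inner, $\beta_k(0)=\frac1{1+s}$, and $|\beta_k(z)-z^k|\le C_s|1-z|$ for $|z|\le1$.
\end{lemma}

\begin{proof}
Let $p$ and $q$ be the numerator and the denominator. For $|z|\le1$ put $w=1-z$, so that $\operatorname{Re}w\ge0$ and $|w|\le2$. Since $q=s+w-wz^k$,
\[
|q(z)|\ge|s+w|-|w|=\frac{s^2+2s\operatorname{Re}w}{|s+w|+|w|}\ge\frac{s^2}{s+4}.
\]
So $\beta_k$ is holomorphic near $\overline{\mathbb D}$. For $|z|=1$ we have $z^{k+1}\overline{q(z)}=sz^{k+1}+(z-1)(z^k-1)=p(z)$, so $|\beta_k|=1$ on $\mathbb T$ and $\beta_k$ is inner. The value at $0$ is read off. Finally $p-z^{k+1}q=(1-z)(1-z^k)(1-z^{k+1})$, which gives $|\beta_k-z^{k+1}|\le4(s+4)s^{-2}|1-z|$, and $|z^{k+1}-z^k|\le|1-z|$.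
\end{proof}

As $k\to\infty$, $\beta_k$ tends pointwise on $\mathbb D$ to $\gamma(z)=(1-z)/(1+s-z)$. This is an explicit instance of Carath\'eodory's theorem that every function in the unit ball of $H^\infty(\mathbb D)$ is a pointwise limit of finite Blaschke products \cite[Thm.~I.2.1]{Garnett}, and it explains the formula. The function $\gamma$ is close to $1$ at the origin and vanishes at the boundary point $1$. The difference $\beta_k-\gamma$ vanishes to order $k$ at the origin, and near the point $1$ it carries all of the modulus of $\beta_k$.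

For every inner $\psi$ we have $\|\psi-1\|_2^2=2-2\operatorname{Re}\psi(0)$. Hence
\begin{equation}\label{eq:near-one}
\|\psi-1\|_2^2=\frac{2s}{1+s}<2s\qquad\text{if }\psi\text{ is inner and }\psi(0)=\tfrac1{1+s}.
\end{equation}
To exploit $\beta_k\approx z^k$ we need vectors that live near the point $1$ of the circle and involve only boundedly many frequencies. The polynomials
\[
F_N(z)=N^{-1/2}(1+z+\dots+z^{N-1})
\]
provide them. They have norm $1$ in $H^2(\mathbb D)$, and $(1-z)F_N(z)=N^{-1/2}(1-z^N)$, so Lemma~\ref{lem:test} yields
\begin{equation}\label{eq:eta}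
|\beta_k(z)-z^k|\,|F_N(z)|\le\eta_N:=\frac{2C_s}{\sqrt N}\qquad(|z|\le1,\ k\ge1).
\end{equation}

Now let $X$ be diagonal with $x_{n+1}-x_n\to0$. Put $h=z^nF_N$, a unit vector, and $a_n=\frac1N\sum_{j<N}x_{n+j}$. Then $\langle Xh,h\rangle=a_n$ and $\langle Xz^kh,z^kh\rangle=a_{n+k}$. By \eqref{eq:eta}, $\|\beta_kh-z^kh\|\le\eta_N$, so $\langle X\beta_kh,\beta_kh\rangle$ differs from $a_{n+k}$ by at most $2\eta_N\|X\|$. It differs from $a_n$ by $|\langle K_{\beta_k}h,h\rangle|$. Therefore
\[
|a_{n+k}-a_n|\le\|K_{\beta_k}\|+2\eta_N\|X\|\qquad(n\ge0,\ k\ge1).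
\]
For fixed $N$ we have $a_n-x_n\to0$. Letting first $n\to\infty$ and then $N\to\infty$, we obtain
\begin{equation}\label{eq:diag}
\limsup_{n\to\infty}\ \sup_{k\ge1}|x_{n+k}-x_n|\le\sup_{k\ge1}\|K_{\beta_k}\| .
\end{equation}
If $X$ satisfies (a), take $\varepsilon$ and $\delta$ as in Proposition~\ref{prop:baire} and $s=\delta^2/2$. By \eqref{eq:near-one} the right side of \eqref{eq:diag} is at most $\varepsilon$. So $(x_n)$ is a Cauchy sequence, and $X$ is Toeplitz plus compact.

For $x_n=\sin\sqrt n$ the left side of \eqref{eq:diag} equals $2$. Thus each $K_{\beta_k}$ is compact, but $\sup_k\|K_{\beta_k}\|\ge2$ however small $s$ is. Proposition~\ref{prop:baire} fails if compactness is known only for finite Blaschke products.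

\section{Shifts of arbitrary multiplicity}\label{sec:shift}

We prove Theorem~\ref{thm:shift}. Throughout, $H=H^2(\mathbb D;E)$.

\subsection*{The implication (b)$\Rightarrow$(a)}
Let $S^*YS=Y$. Apply Lemma~\ref{lem:lift} with $\mathcal L=L^2(\mathbb T;E)$ and $\Sigma=\{L_{z^n}:n\ge0\}$; the subspace $D=\bigcup_n\bar z^nH$ contains all $E$-valued trigonometric polynomials, so it is dense. The operator $\hat Y$ commutes with $L_z$ and $L_z^{-1}=L_{\bar z}$, hence with $L_\tau$ for every trigonometric polynomial $\tau$. The Fej\'er means of a function $\varphi\in L^\infty(m)$ are bounded by $\|\varphi\|_\infty$ and converge to $\varphi$ in $L^2(m)$, so $\hat Y$ commutes with $L_\varphi$ by Lemma~\ref{lem:sot}. For inner $\varphi$ the operator $L_\varphi$ is unitary, and for $g,h\in H$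
\[
\langle Y\varphi g,\varphi h\rangle=\langle\hat YL_\varphi g,L_\varphi h\rangle=\langle\hat Yg,h\rangle=\langle Yg,h\rangle .
\]
So $M_\varphi^*YM_\varphi=Y$, and for $X=Y+K$ the operator $K_\varphi=M_\varphi^*KM_\varphi-K$ is compact.

\subsection*{Uniformity near the constant 1}
The Baire category theorem will show that $\varphi\mapsto K_\varphi$ is almost constant, in norm, near some inner function $\varphi_0$ over which we have no control. The product structure then moves the estimate from $\varphi_0$ to $1$: since the operators $M_\varphi$ commute,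
\begin{equation}\label{eq:cocycle}
K_{\varphi\psi}=M_\psi^*(X+K_\varphi)M_\psi-X=K_\psi+M_\psi^*K_\varphi M_\psi .
\end{equation}

\begin{proof}[Proof of Proposition~\ref{prop:baire}]
Let $\mathcal I$ be the set of inner functions on $\mathbb D$ with the metric of $L^2(m)$. It is closed in $H^2(\mathbb D)$: a limit of inner functions lies in $H^2(\mathbb D)$, its boundary function is unimodular (pass to an almost everywhere convergent subsequence), and it is bounded on $\mathbb D$ because it is the Poisson integral of its boundary function. So $\mathcal I$ is a complete metric space.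

For $C\in B(H)$ and $r>0$, the inequality $\|K_\varphi-C\|\le r$ means that
\[
|\langle X\varphi g,\varphi h\rangle-\langle Xg,h\rangle-\langle Cg,h\rangle|\le r\|g\|\|h\|\qquad(g,h\in H).
\]
The left side is continuous in $\varphi\in\mathcal I$ by Lemma~\ref{lem:sot}, so $\{\varphi\in\mathcal I:\|K_\varphi-C\|\le r\}$ is closed. Since $H$ is separable, the compact operators contain a norm dense sequence $(C_j)$. By hypothesis (a), the closed sets $\{\varphi:\|K_\varphi-C_j\|\le\varepsilon/4\}$ cover $\mathcal I$. One of them contains a ball: there are $\varphi_0\in\mathcal I$ and $\delta_0>0$ such that $\|K_\varphi-K_{\varphi_0}\|\le\varepsilon/2$ whenever $\varphi\in\mathcal I$ and $\|\varphi-\varphi_0\|_2<\delta_0$.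

Let $\psi\in\mathcal I$ with $\|\psi-1\|_2<\delta_0$. Since $|\varphi_0|=1$ almost everywhere, $\|\varphi_0\psi-\varphi_0\|_2=\|\psi-1\|_2<\delta_0$. With $K_0=K_{\varphi_0}$, \eqref{eq:cocycle} gives $K_\psi=(K_{\varphi_0\psi}-K_0)+(K_0-M_\psi^*K_0M_\psi)$, so
\[
\|K_\psi\|\le\tfrac\varepsilon2+\|K_0-M_\psi^*K_0\|+\|K_0-K_0M_\psi\|=\tfrac\varepsilon2+\|K_0-M_\psi^*K_0\|+\|K_0^*-M_\psi^*K_0^*\| .
\]
If $\psi_n\to1$ in $\mathcal I$, then $M_{\psi_n}^*\to1$ in SOT by Lemma~\ref{lem:sot}, and the last two norms tend to $0$ by Lemma~\ref{lem:compact}(i), because $K_0$ is compact. Hence their sum is at most $\varepsilon/2$ when $\|\psi-1\|_2<\delta$, for a suitable $\delta\le\delta_0$.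
\end{proof}

\subsection*{Averaging over rotations}
In the diagonal case it was enough to test $X$ on vectors concentrated near the point $1$. For general $X$ we must estimate $\langle Xg,h\rangle$ with arbitrary $g,h\in H$. We localize $g$ and $h$ near each point $e^{-it}$ of the circle in turn, use the rotated test function there, and average over $t$. For $g\in H$, $N\ge1$ and $t\in\mathbb R$ put
\[
g_t=F_N(e^{it}z)\,g=N^{-1/2}\sum_{j<N}e^{ijt}S^jg .
\]
For $A\in B(H)$, the average of $e^{i(j-l)t}\langle AS^jg,S^lh\rangle$ over $t$ vanishes unless $j=l$. Hence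
\begin{equation}\label{eq:average}
\frac1{2\pi}\int_0^{2\pi}\langle Ag_t,h_t\rangle\,dt=\frac1N\sum_{j<N}\langle S^{*j}AS^jg,h\rangle .
\end{equation}
So the average over rotations does what diagonality did before, and the numbers $a_n$ are replaced by the Ces\`aro means
\[
X_N=\frac1N\sum_{j<N}S^{*j}XS^j .
\]

\begin{proposition}\label{prop:cesaro}
Let $X\in B(H)$, $\varepsilon>0$ and $s>0$. Suppose that $\|K_\psi\|\le\varepsilon$ for every inner $\psi$ with $\psi(0)=\frac1{1+s}$. Then
\[
\|S^{*k}X_NS^k-X_N\|\le\varepsilon+2\eta_N\|X\|\qquad(k\ge0,\ N\ge1),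
\]
with $\eta_N=2C_s/\sqrt N$ as in \eqref{eq:eta}.
\end{proposition}

\begin{proof}
For $k=0$ there is nothing to prove. Fix $k\ge1$, $N\ge1$, $g,h\in H$ and $t\in\mathbb R$. The function $\psi(z)=\beta_k(e^{it}z)$ is inner with $\psi(0)=\frac1{1+s}$, so
\[
|\langle X\psi g_t,\psi h_t\rangle-\langle Xg_t,h_t\rangle|=|\langle K_\psi g_t,h_t\rangle|\le\varepsilon\|g_t\|\|h_t\| .
\]
Let $\lambda=e^{ikt}$. The vector $\psi g_t-\lambda S^kg_t$ is $g$ multiplied by the function $(\beta_k(w)-w^k)F_N(w)$ at $w=e^{it}z$, so its norm is at most $\eta_N\|g\|$ by \eqref{eq:eta}; the same holds for $h$. Since $|\lambda|=1$,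
\[
\langle X\psi g_t,\psi h_t\rangle-\langle XS^kg_t,S^kh_t\rangle=\langle X(\psi g_t-\lambda S^kg_t),\psi h_t\rangle+\langle X\lambda S^kg_t,\psi h_t-\lambda S^kh_t\rangle ,
\]
and the right side is at most $\eta_N\|X\|(\|g\|\|h_t\|+\|g_t\|\|h\|)$ in modulus. With $A=S^{*k}XS^k-X$ we get
\[
|\langle Ag_t,h_t\rangle|\le\varepsilon\|g_t\|\|h_t\|+\eta_N\|X\|\bigl(\|g\|\|h_t\|+\|g_t\|\|h\|\bigr).
\]
Average over $t$. On the left, \eqref{eq:average} produces $\frac1N\sum_{j<N}S^{*j}AS^j=S^{*k}X_NS^k-X_N$. On the right, \eqref{eq:average} for the identity operator shows that $\|g_t\|^2$ has average $\|g\|^2$ and $\|h_t\|^2$ has average $\|h\|^2$; by the Cauchy--Schwarz inequality the right side has average at most $(\varepsilon+2\eta_N\|X\|)\|g\|\|h\|$.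
\end{proof}

\subsection*{The implication (a)$\Rightarrow$(b)}
We show that $(X_M)$ is a Cauchy sequence in norm. For $j\le M$ the sums defining $S^{*j}X_MS^j$ and $X_M$ differ in $2j$ terms, so
\begin{equation}\label{eq:telescope}
\|S^{*j}X_MS^j-X_M\|\le\frac{2j\|X\|}M .
\end{equation}
Let $\varepsilon>0$, take $\delta$ from Proposition~\ref{prop:baire}, and put $s=\delta^2/2$. By \eqref{eq:near-one} the hypothesis of Proposition~\ref{prop:cesaro} holds. Choose $N$ with $2\eta_N\|X\|\le\varepsilon$. For $M\ge N$ consider
\[
Z=\frac1M\sum_{k<M}S^{*k}X_NS^k=\frac1N\sum_{j<N}S^{*j}X_MS^j .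
\]
The first expression and Proposition~\ref{prop:cesaro} give $\|Z-X_N\|\le2\varepsilon$; this is where uniformity in $k$ is needed. The second expression and \eqref{eq:telescope} give $\|Z-X_M\|\le2N\|X\|/M$. Hence $\|X_M-X_N\|\le3\varepsilon$ for all large $M$, and $\|X_M-X_{M'}\|\le6\varepsilon$ for all large $M,M'$.

Let $Y=\lim X_M$ in norm. By \eqref{eq:telescope} with $j=1$, $S^*YS=Y$. Each operator $X_M-X=\frac1M\sum_{j<M}K_{z^j}$ is compact by (a), so the norm limit $Y-X$ is compact. This proves Theorem~\ref{thm:shift}. \qed

\begin{remark}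
Apart from the monomials $z^j$, hypothesis (a) is used only in Proposition~\ref{prop:baire}, where the compact operators $K_\varphi$ must be available on a \emph{complete} metric space that is closed under products. Separability of $E$ is used there too, to make the cover countable.
\end{remark}

\section{Inner functions on the ball}\label{sec:ball}

Three things are needed to pass to the ball: a characterization of Toeplitz operators by exact equations $T_\psi^*YT_\psi=Y$, enough inner functions to apply it, and a copy of the setting of Theorem~\ref{thm:shift} inside $H^2(\mathbb B_d)$.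

We recall two facts. The von Neumann algebra generated by a set $\mathcal S\subset B(\mathcal L)$ is the smallest SOT-closed unital $*$-algebra containing $\mathcal S$; a von Neumann algebra $\mathcal W$ equals its double commutant $\mathcal W''$. The algebra $\{L_f:f\in L^\infty(\sigma)\}$ is a maximal abelian von Neumann algebra: an operator on $L^2(\sigma)$ that commutes with every $L_f$ is itself of the form $L_f$, and $\|L_f\|=\|f\|_\infty$. If $\mathcal C$ generates $L^\infty(\sigma)$, then an operator commuting with $L_\psi$ and $L_\psi^*$ for all $\psi\in\mathcal C$ commutes with every $L_f$.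

\begin{lemma}\label{lem:toeplitz}
Let $\mathcal C$ be a set of inner functions on $\mathbb B_d$ that generates $L^\infty(\sigma)$.
\begin{enumerate}
\item[(i)] If $Y\in B(H^2(\mathbb B_d))$ and $T_\psi^*YT_\psi=Y$ for all $\psi\in\mathcal C$, then $Y=T_f$ for some $f\in L^\infty(\sigma)$.
\item[(ii)] $\|T_f\|=\|f\|_\infty$ for every $f\in L^\infty(\sigma)$.
\end{enumerate}
\end{lemma}

\begin{proof}
Let $\Sigma$ consist of the unitaries $L_\chi$ on $\mathcal L=L^2(\sigma)$, where $\chi$ is $1$ or a finite product of elements of $\mathcal C$, and let $H=H^2(\mathbb B_d)$. We check that $D=\bigcup_\chi\bar\chi H$ is dense. For $\psi\in\mathcal C$ and $h\in H$ we have $\psi\bar\chi h=\bar\chi(\psi h)\in D$ and $\bar\psi\bar\chi h=\overline{\psi\chi}\,h\in D$. So the projection onto $\overline D$ commutes with $L_\psi$ and $L_\psi^*$, hence with every $L_f$. Since $1\in D$, it follows that $\overline D\supset L^\infty(\sigma)$, which is dense in $L^2(\sigma)$.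

(i) The equation $T_\chi^*YT_\chi=Y$ passes to products, so Lemma~\ref{lem:lift} applies. The operator $\hat Y$ commutes with the unitaries $L_\psi$, hence with their inverses $L_\psi^*$, hence with every multiplication operator. By maximality $\hat Y=L_f$ for some $f$, and $\langle Yg,h\rangle=\langle fg,h\rangle=\langle T_fg,h\rangle$ for $g,h\in H$.

(ii) By \eqref{eq:toeplitz-fixed}, Lemma~\ref{lem:lift} applies to $Y=T_f$. The operator $L_f$ commutes with $\Sigma$ and compresses to $T_f$, so $\hat Y=L_f$ by uniqueness, and $\|f\|_\infty=\|\hat Y\|\le\|T_f\|\le\|f\|_\infty$.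
\end{proof}

About the inner function provided by \cite{Aleksandrov,Low} we know only that it is not constant. The symmetries of the ball turn it into a generating family. For $a\in\mathbb B_d$ let $\pi_a$ be the orthogonal projection of $\mathbb C^d$ onto $\mathbb Ca$, and let
\[
\alpha_a(z)=\frac{a-\pi_az-\sqrt{1-|a|^2}\,(z-\pi_az)}{1-\langle z,a\rangle}.
\]
This standard automorphism is holomorphic near $\overline{\mathbb B}_d$ and satisfies $\alpha_a(0)=a$, $\alpha_a\circ\alpha_a=\mathrm{id}$, and $1-|\alpha_a(z)|^2=(1-|a|^2)(1-|z|^2)/|1-\langle z,a\rangle|^2$. So it maps $\mathbb B_d$ biholomorphically onto itself and restricts to a diffeomorphism of the sphere. For $d=1$ it is $\alpha_a(z)=(a-z)/(1-\bar az)$.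

\begin{lemma}\label{lem:auto}
If $\vartheta$ is inner on $\mathbb B_d$, $d\ge1$, and $a\in\mathbb B_d$, then $\vartheta\circ\alpha_a$ is inner.
\end{lemma}

\begin{proof}
The difficulty is that $\alpha_a$ does not map radii to radii, so we use \eqref{eq:boundary}. A diffeomorphism of the sphere transports $\sigma$ to a measure with bounded density; hence $G\mapsto G\circ\alpha_a$ is a well-defined bounded operator on $L^2(\sigma)$. For $r<1$ the function $\vartheta_r\circ\alpha_a$, where $\vartheta_r(z)=\vartheta(rz)$, is continuous on $\overline{\mathbb B}_d$ and holomorphic inside. As $r\to1$ it tends to $\vartheta\circ\alpha_a$ pointwise on $\mathbb B_d$, and its boundary function tends to $\vartheta^*\circ\alpha_a$ in $L^2(\sigma)$. So the boundary function of $\vartheta\circ\alpha_a$ is $\vartheta^*\circ\alpha_a$, which is unimodular almost everywhere.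
\end{proof}

\begin{lemma}\label{lem:generate}
There is a countable set of inner functions on $\mathbb B_d$ that generates $L^\infty(\sigma)$.
\end{lemma}

\begin{proof}
The plan is to recover the coordinate functions as averages of inner functions over the circle action $\zeta\mapsto e^{it}\zeta$. This requires an inner function with nonzero linear part at the origin.

Let $\vartheta$ be a nonconstant inner function ($\vartheta=z$ if $d=1$; see \cite{Aleksandrov,Low} if $d\ge2$), and choose $a\in\mathbb B_d$ with $d\vartheta(a)\ne0$. Then $\psi=\vartheta\circ\alpha_a$ is inner by Lemma~\ref{lem:auto}, and $\ell=d\psi(0)=d\vartheta(a)\circ d\alpha_a(0)\ne0$ because $d\alpha_a(0)$ is invertible. For $U$ in the unitary group $U(d)$ the function $\psi\circ U$ is inner with boundary function $\psi^*\circ U$, since $U$ preserves radii and $\sigma$. Let $G_0$ be a countable dense subset of $U(d)$, let $\mathcal C=\{\psi\circ U:U\in G_0\}$, and let $\mathcal W$ be the von Neumann algebra generated by $\{L_\chi:\chi\in\mathcal C\}$. It consists of multiplication operators, and we must show that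 it contains all of them.

The map $U\mapsto G\circ U$ from $U(d)$ to $L^2(\sigma)$ is continuous: for continuous $G$ by uniform continuity, and for all $G\in L^2(\sigma)$ by density, since $\|G\circ U\|_2=\|G\|_2$. By Lemma~\ref{lem:sot}, $U\mapsto L_{\psi\circ U}$ is SOT-continuous, so $L_{\psi\circ U}\in\mathcal W$ for every $U\in U(d)$.

Fix $U$. For $|\zeta|=1$, the function $\lambda\mapsto\psi(\lambda U\zeta)$ is holomorphic on $\mathbb D$ with first Taylor coefficient $\ell(U\zeta)$, so for $r<1$
\[
\frac1{2\pi}\int_0^{2\pi}e^{-it}\psi(re^{it}U\zeta)\,dt=r\,\ell(U\zeta).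
\]
Multiply by $u(\zeta)\overline{v(\zeta)}$ with $u,v\in L^2(\sigma)$, integrate over the sphere, and interchange the integrals. For each $t$, $\int\psi(re^{it}U\zeta)u\bar v\,d\sigma$ is bounded by $\|u\|\|v\|$ and converges as $r\to1$, by dominated convergence. Therefore
\[
\frac1{2\pi}\int_0^{2\pi}e^{-it}\langle L_{\psi\circ(e^{it}U)}u,v\rangle\,dt=\langle L_{\ell\circ U}u,v\rangle .
\]
If $A\in\mathcal W'$, the left side takes the same value at the pairs $(Au,v)$ and $(u,A^*v)$, so $L_{\ell\circ U}$ commutes with $A$. Hence $L_{\ell\circ U}\in\mathcal W''=\mathcal W$. Write $\ell(z)=\langle z,b\rangle$ with $b\ne0$. If $U^*b$ is $|b|$ times the $j$th standard basis vector, then $\ell\circ U=|b|z_j$. So $L_{z_1},\dots,L_{z_d}\in\mathcal W$.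

By the Stone--Weierstrass theorem, $L_G\in\mathcal W$ for every continuous $G$ on the sphere. Every $f\in L^\infty(\sigma)$ is an $L^2$-limit of continuous functions bounded by $\|f\|_\infty$ (approximate in $L^2$, then truncate the modulus), so $L_f\in\mathcal W$ by Lemma~\ref{lem:sot}.
\end{proof}

The last lemma shows that one inner function $\theta$ makes $H^2(\mathbb B_d)$ a vector-valued Hardy space in the variable $\theta$, and that the multipliers $M_\varphi$ become the Toeplitz operators $T_{\varphi\circ\theta}$.

\begin{lemma}\label{lem:wold}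
Let $\theta$ be a nonconstant inner function on $\mathbb B_d$ with $\theta(0)=0$.
\begin{enumerate}
\item[(i)] The boundary function $\theta^*$ transports $\sigma$ to $m$. For every inner $\varphi$ on $\mathbb D$, the function $\varphi\circ\theta$ is inner with boundary function $\varphi^*\circ\theta^*$.
\item[(ii)] $V=T_\theta$ is a pure isometry. If $E=\ker V^*$ and $W:H^2(\mathbb D;E)\to H^2(\mathbb B_d)$ is the Wold unitary, then $WM_\varphi W^*=T_{\varphi\circ\theta}$ for every inner $\varphi$ on $\mathbb D$.
\end{enumerate}
\end{lemma}

\begin{proof}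
By the maximum principle $|\theta|<1$ on $\mathbb B_d$.

(i) Let $\mu$ be the image of $\sigma$ under $\theta^*$, a probability measure on $\mathbb T$. For $n\ge1$, $\int w^nd\mu(w)=\int\theta^nd\sigma=\theta(0)^n=0$, and conjugation gives the same for $n\le-1$. So $\mu$ and $m$ agree on trigonometric polynomials, and $\mu=m$. Let $\varphi_r(z)=\varphi(rz)$ for $r<1$. Since $\varphi_r$ is continuous on $\overline{\mathbb D}$, the boundary function of $\varphi_r\circ\theta$ is $\varphi_r\circ\theta^*$, and
\[
\int|\varphi_r\circ\theta^*-\varphi^*\circ\theta^*|^2d\sigma=\int|\varphi_r-\varphi^*|^2dm\to0 .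
\]
Also $\varphi_r\circ\theta\to\varphi\circ\theta$ pointwise on $\mathbb B_d$. By \eqref{eq:boundary} the boundary function of $\varphi\circ\theta$ is $\varphi^*\circ\theta^*$, which is unimodular almost everywhere.

(ii) If $h\in\bigcap_nV^nH^2(\mathbb B_d)$, write $h=\theta^nh_n$. Then $\|h_n\|=\|h\|$ and $|h(z)|\le|\theta(z)|^nc_z\|h\|\to0$, so $h=0$. Thus $V$ is pure and $WSW^*=V$. If $\varphi=\sum c_nz^n$, then $\sum|c_n|r^n<\infty$, and
\[
WM_{\varphi_r}W^*=\sum c_nr^nV^n=T_{\varphi_r\circ\theta}
\]
with convergence in norm. As $r\to1$, both sides converge in SOT by Lemma~\ref{lem:sot} and part (i), to $WM_\varphi W^*$ and to $T_{\varphi\circ\theta}$.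
\end{proof}

\begin{remark}
For $d\ge2$ the space $E$ is infinite-dimensional, which is why Theorem~\ref{thm:shift} is needed with vector values. Indeed, zeros of a holomorphic function of $d\ge2$ variables are not isolated, so $\theta$ has infinitely many zeros. If $\theta(a)=0$, the vector $\kappa_a$ representing evaluation at $a$ is orthogonal to $\theta H^2(\mathbb B_d)$, so $\kappa_a\in E$. These vectors are linearly independent because polynomials take arbitrary values on finite sets.
\end{remark}

\section{Toeplitz plus compact on the ball}\label{sec:main}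

\begin{proof}[Proof of Theorem~\ref{thm:small}]
Countable generating sets exist by Lemma~\ref{lem:generate}. We first reduce to $\theta(0)=0$. Let $a=\theta(0)\in\mathbb D$ and $\theta'=\alpha_a\circ\theta$, with $\alpha_a$ the disc automorphism. Since $\alpha_a$ is continuous on $\overline{\mathbb D}$ and maps $\mathbb T$ to $\mathbb T$, the function $\theta'$ is inner; it is nonconstant and $\theta'(0)=0$. Since $\alpha_a$ is an involution, $\varphi\circ\theta=(\varphi\circ\alpha_a)\circ\theta'$, and $\varphi\mapsto\varphi\circ\alpha_a$ is a bijection of the set of inner functions on $\mathbb D$ by Lemma~\ref{lem:auto}. So $\theta$ and $\theta'$ define the same family, and we may assume $\theta(0)=0$.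

By Lemma~\ref{lem:wold}(i) all test functions $\eta$ are inner, so the condition is necessary by \eqref{eq:toeplitz-fixed}.

Conversely, assume the condition, and let $V$, $E$, $W$ be as in Lemma~\ref{lem:wold}. For inner $\varphi$ on $\mathbb D$,
\[
M_\varphi^*(W^*XW)M_\varphi-W^*XW=W^*\bigl(T_{\varphi\circ\theta}^*XT_{\varphi\circ\theta}-X\bigr)W
\]
is compact. By Theorem~\ref{thm:shift}, $X=Y+K$ with $V^*YV=Y$ and $K$ compact. One exact equation is not yet enough to make $Y$ Toeplitz, but it upgrades the remaining approximate equations to exact ones. Let $\psi\in\mathcal C$. The operator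
\[
R=T_\psi^*YT_\psi-Y=(T_\psi^*XT_\psi-X)-(T_\psi^*KT_\psi-K)
\]
is compact. Since $V$ commutes with $T_\psi$, we have $V^*RV=T_\psi^*V^*YVT_\psi-V^*YV=R$, so $R=0$ by Lemma~\ref{lem:compact}(ii). By Lemma~\ref{lem:toeplitz}(i), $Y=T_f$ for some $f\in L^\infty(\sigma)$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Necessity follows from \eqref{eq:toeplitz-fixed}. For sufficiency, take a nonconstant inner function $\theta$, normalized as above so that $\theta(0)=0$, and a set $\mathcal C$ as in Lemma~\ref{lem:generate}. The test family of Theorem~\ref{thm:small} consists of inner functions, so that theorem applies.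

Now let $X=T_f+K$, let $C$ be compact, and let $V=T_\theta$. By \eqref{eq:toeplitz-fixed} and Lemma~\ref{lem:compact}(ii),
\[
\|V^{*n}(X+C)V^n-T_f\|=\|V^{*n}(K+C)V^n\|\to0 .
\]
With $C=0$ this shows that $T_f$, and hence $K$, is determined by $X$. In general it shows $\|T_f\|\le\|X+C\|$. By Lemma~\ref{lem:toeplitz}(ii) the linear map $f\mapsto T_f$ is isometric, so $f$ is unique and $\|f\|_\infty\le\|X\|_e$.
\end{proof}

The choice $C=-K$ gives $\|X\|_e\le\|T_f\|$, so the inequality in Theorem~\ref{thm:main} is an equality.

\begin{remark}[The polydisc]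
Let $H^2(\mathbb D^d)\subset L^2(\mathbb T^d)$ be the closed span of the holomorphic monomials, with Toeplitz operators defined as before. Then $X\in B(H^2(\mathbb D^d))$ is Toeplitz plus compact if and only if $T_\eta^*XT_\eta-X$ is compact for $\eta=\varphi(z_1)$, $\varphi$ inner on $\mathbb D$, and for $\eta=z_2,\dots,z_d$. The proof of Theorem~\ref{thm:small} applies with $V=T_{z_1}$ and $\mathcal C=\{z_1,\dots,z_d\}$. Lemma~\ref{lem:wold} is replaced by the identification $H^2(\mathbb D^d)=H^2(\mathbb D;H^2(\mathbb D^{d-1}))$, under which $T_{\varphi(z_1)}=M_\varphi$. The set $\mathcal C$ generates $L^\infty(\mathbb T^d)$ by the last paragraph of the proof of Lemma~\ref{lem:generate}. The proof of Lemma~\ref{lem:toeplitz} uses only that the elements of $\mathcal C$ are unimodular, multiply $H^2$ into itself and generate $L^\infty$, and that $1\in H^2$.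
\end{remark}

\section{No countable family suffices}\label{sec:countable}

The operator in Theorem~\ref{thm:countable} imitates Example~\ref{ex:diagonal}: it is diagonal, and its entries return to $1$ infinitely often and vanish on long stretches in between. In the example, ``slowly varying'' meant that the commutator with $S$ is small. For other operators, transitions from $1$ to $0$ with small commutators come from Arveson's theorem on quasicentral approximate units \cite{Arveson}, which finds them in the convex hull of a given approximate unit. We include the short proof of the case we need. Let $(e_l)_{l\ge1}$ be an orthonormal basis of a Hilbert space $H$, and let $p_n$ be the projection onto the span of $e_1,\dots,e_n$.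

\begin{lemma}\label{lem:arveson}
Let $T_1,\dots,T_j\in B(H)$, $\varepsilon>0$ and $a\ge1$. There are $b\ge a$ and $A$ in the convex hull of $p_a,\dots,p_b$ with $\|[A,T_i]\|\le\varepsilon$ for $i\le j$. Such an $A$ is diagonal, with entries in $[0,1]$ that equal $1$ for $l\le a$ and $0$ for $l>b$.
\end{lemma}

\begin{proof}
The operators $[p_n,T_i]$ have finite rank, are bounded by $2\|T_i\|$, and tend to $0$ in SOT as $n\to\infty$. The dual of the Banach space $\mathcal K$ of compact operators is the trace class, acting by $C\mapsto\operatorname{tr}(QC)$. We have $\operatorname{tr}(Q[p_n,T_i])\to0$ for $Q$ of finite rank, and then for all trace class $Q$ by density in the trace norm. So $([p_n,T_1],\dots,[p_n,T_j])\to0$ weakly in $\mathcal K^j$. By the Hahn--Banach theorem a convex set has the same weak and norm closures, so some convex combination of these tuples with $n\ge a$ has all entries of norm at most $\varepsilon$. Let $A$ be the same convex combination of the $p_n$.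
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:countable}]
Adding the constant $1$, we may assume $\mathcal C\ne\emptyset$. Let $(\psi_i)_{i\ge1}$ be a sequence in $\mathcal C$ that is sup-norm dense in $\mathcal C$, let $H=H^2(\mathbb B_d)$ with $e_l$ and $p_n$ as above, and let $V=T_\theta$ be as in Lemma~\ref{lem:wold}. To show that $X$ is not Toeplitz plus compact, we will arrange that $V^{*n}XV^n$ tends to $0$ along a subsequence while $X$ is not compact; the stretches of zeros are placed where the vectors $V^ne_i$ live.

Put $a_1=1$. Given $a_j$, make the following choices in order.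
\begin{enumerate}
\item[(1)] By Lemma~\ref{lem:arveson}, choose $b_j\ge a_j$ and $A_j$ in the convex hull of $p_{a_j},\dots,p_{b_j}$, and then $c_j\ge b_j+1$ and $B_j$ in the convex hull of $p_{b_j+1},\dots,p_{c_j}$, such that $\|[A_j,T_{\psi_i}]\|\le2^{-j}$ and $\|[B_j,T_{\psi_i}]\|\le2^{-j}$ for $i\le j$.
\item[(2)] By Lemma~\ref{lem:compact}(ii), choose $n_j\ge j$ with $\|p_{c_j}V^{n_j}\|\le1/j$.
\item[(3)] Since $p_n\to1$ in SOT, choose $a_{j+1}\ge c_j$ with $\|(1-p_{a_{j+1}})V^{n_j}e_i\|\le1/j$ for $i\le j$.
\end{enumerate}
The operator $D_j=B_j-A_j$ is diagonal. Its $l$th entry is $0$ for $l\le a_j$; it is $1$ minus the entry of $A_j$ for $a_j<l\le b_j$; it is $1$ for $l=b_j+1$; it is the entry of $B_j$ for $b_j+1<l\le c_j$; and it is $0$ for $l>c_j$. The intervals $(a_j,c_j]$ are disjoint, so $X=\sum_jD_j$ converges in SOT to a diagonal operator with $0\le X\le1$.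

\emph{Commutators.} For $j\ge i$ we have $\|[D_j,T_{\psi_i}]\|\le2^{1-j}$. So the series $\sum_j[D_j,T_{\psi_i}]$ of finite-rank operators converges in norm, and its sum is $[X,T_{\psi_i}]$, to which it converges in SOT. Thus $[X,T_{\psi_i}]$ is compact. Since $\|T_\psi-T_{\psi_i}\|\le\|\psi-\psi_i\|_\infty$, the commutator $[X,T_\psi]$ is compact for every $\psi\in\mathcal C$, and so is $T_\psi^*XT_\psi-X=T_\psi^*[X,T_\psi]$.

\emph{$X$ is not compact}, because $Xe_{b_j+1}=e_{b_j+1}$ for all $j$ and these vectors are orthonormal.

\emph{$X$ is not Toeplitz plus compact.} The entries of $X$ vanish for $c_j<l\le a_{j+1}$, so $X=Xp_{c_j}+X(1-p_{a_{j+1}})$. By (2) and (3), $\|XV^{n_j}e_i\|\le2/j$ for $i\le j$. Hence $XV^{n_j}\to0$ in SOT, and $V^{*n_j}XV^{n_j}\to0$ in SOT. If $X=T_f+K$, then $V^{*n_j}XV^{n_j}=T_f+V^{*n_j}KV^{n_j}\to T_f$ in norm, by \eqref{eq:toeplitz-fixed} and Lemma~\ref{lem:compact}(ii). So $T_f=0$ and $X=K$ is compact, a contradiction.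
\end{proof}

\begin{remark}
Theorems~\ref{thm:small} and~\ref{thm:countable} together require that the family $\{\varphi\circ\theta\}$ be nonseparable in the sup norm, and this can be seen directly. For $\tau>0$ the function $\varphi_\tau(z)=\exp(-\tau\frac{1+z}{1-z})$ is inner, because $\frac{1+z}{1-z}$ has positive real part on $\mathbb D$ and maps $\mathbb T\setminus\{1\}$ continuously onto the imaginary axis. For $\tau\ne\tau'$ this gives $\|\varphi_\tau-\varphi_{\tau'}\|_\infty=\sup_{y\in\mathbb R}|e^{-i(\tau-\tau')y}-1|=2$, and by Lemma~\ref{lem:wold}(i) also $\|\varphi_\tau\circ\theta-\varphi_{\tau'}\circ\theta\|_\infty=2$ when $\theta(0)=0$.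
\end{remark}

\begin{thebibliography}{9}

\bibitem{Aleksandrov}
Aleksandrov, Mat. Sb. \textbf{118} (1982).

\bibitem{Arveson}
Arveson, Duke Math. J. \textbf{44} (1977).

\bibitem{Garnett}
Garnett, \emph{Bounded Analytic Functions}.

\bibitem{Low}
L{\o}w, Invent. Math. \textbf{67} (1982).

\bibitem{thesis}
\emph{K-contractions, and perturbations of Toeplitz operators},
\texttt{https://www.math.uni-sb.de/ag/eschmeier/lehre/examen/SchilloDr.pdf}.

\end{thebibliography}
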